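\title{Deleting a vertex from a graph with prescribed circular chromatic number}

\begin{abstract}
Deleting a vertex lowers the chromatic number of a graph by at most one, and the chromatic number is the circular chromatic number $\chi_c$ rounded up. We show that above the value $2$ this is the only restriction on the effect of a vertex deletion on $\chi_c$: for all rationals $2<r<r'$ with $\lceil r\rceil\ge\lceil r'\rceil-1$ there are a graph $G$ and a vertex $v$ with $\chi_c(G)=r'$ and $\chi_c(G-v)=r$. The graph is explicit: a categorical product of two circular cliques, plus one vertex. We also determine which pairs occur when $\chi_c(G-v)=2$, and so describe all pairs $(\chi_c(G-v),\chi_c(G))$.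
\end{abstract}

\section{The question and the answer}

Graphs are finite and simple. For integers $k\ge 2d\ge 2$, a \emph{$(k,d)$-coloring} of a graph $G$ is a map $c:V(G)\to\{0,1,\dots,k-1\}$ with $d\le|c(x)-c(y)|\le k-d$ for every edge $xy$. Dividing the colors by $d$, we place the vertices on a circle of length $k/d$ so that adjacent vertices are at distance at least $1$ along the circle. The \emph{circular chromatic number}
\[
\chi_c(G)=\min\{k/d: G\text{ admits a }(k,d)\text{-coloring}\}
\]
is the smallest length of a circle that arises in this way. The minimum exists and is rational, and for every graph with at least one edge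
\begin{equation}\label{eq:ceil}
\chi(G)-1<\chi_c(G)\le\chi(G),\qquad\text{that is,}\qquad \chi(G)=\lceil\chi_c(G)\rceil .
\end{equation}
By definition $\chi_c(G)\ge2$, with equality exactly for bipartite graphs (edgeless graphs included): a bipartite graph has a $(2,1)$-coloring, and in a $(2d,d)$-coloring the end colors of an edge differ by exactly $d$, so one end has a color less than $d$ and the other does not.

How much can $\chi_c$ change when one vertex $v$ is deleted? Suppose that $G-v$ has an edge. Since $\chi(G)\le\chi(G-v)+1$, relation \eqref{eq:ceil} gives $\lceil\chi_c(G-v)\rceil\ge\lceil\chi_c(G)\rceil-1$. Is this the only restriction? The following question is posed in \cite{survey}.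

\begin{quote}
\textbf{Question.} \emph{Let $r,r'$ be rational numbers with $2<r<r'$ and $\lceil r\rceil\ge\lceil r'\rceil-1$. Are there a graph $G$ and a vertex $v$ of $G$ with $\chi_c(G)=r'$ and $\chi_c(G-v)=r$?}
\end{quote}

The condition on the ceilings allows every drop $r'-r$ up to, but not including, $2$. A simple example comes close to the bound. Let $G$ be the odd cycle $C_{2m+1}$ together with a vertex $v$ joined to all of it. We shall see that $\chi_c(C_{2m+1})=2+\frac1m$. Clearly $\chi_c(G)\le\chi(G)=4$. Suppose that $G$ had a coloring on a circle of length $s<4$. Rotate it so that $v$ has color $0$; then all colors on the cycle lie in $[1,s-1]\subset[1,3)$. Adjacent ones differ by at least $1$, so rounding them down gives a proper coloring of an odd cycle by the two colors $1,2$, which is impossible. Hence $\chi_c(G)=4$, and deleting $v$ lowers $\chi_c$ by $2-\frac1m$.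

The same argument shows that joining a new vertex to all of a graph $H$ always produces the integer $\chi(H)+1$. To reach a value $r'$ that is not an integer, the new vertex must see only part of the graph, and the difficulty is to control $\chi_c$ exactly. This can always be done.

\begin{theorem}\label{thm:answer}
If $2<r<r'$ are rational and $\lceil r\rceil\ge\lceil r'\rceil-1$, then there are a graph $G$ and a vertex $v$ of $G$ with $\chi_c(G)=r'$ and $\chi_c(G-v)=r$.
\end{theorem}

For $r=2$ the situation is different: if $G-v$ is bipartite, only a sequence of values of $\chi_c(G)$ is possible. Together with Theorem~\ref{thm:answer} this gives a complete list.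

\begin{theorem}\label{thm:class}
Let $r,r'$ be rational. There exist a graph $G$ and a vertex $v$ with $G-v$ nonempty, $\chi_c(G-v)=r$ and $\chi_c(G)=r'$ if and only if one of the following holds:
\begin{enumerate}
\item[(1)] $r=r'\ge2$;
\item[(2)] $2<r<r'$ and $\lceil r'\rceil\le\lceil r\rceil+1$;
\item[(3)] $r=2$ and $r'=2+\frac1m$ for some integer $m\ge1$.
\end{enumerate}
\end{theorem}

So the hypothesis $r>2$ in the question cannot be weakened to $r\ge2$.

\section{Circular cliques}

A \emph{homomorphism} $G\to H$ is a map $V(G)\to V(H)$ that sends edges to edges. For $k\ge2d\ge2$ let $K_{k/d}$ be the graph on $\mathbb Z_k=\{0,\dots,k-1\}$ in which $y\sim y'$ if and only if $d\le|y-y'|\le k-d$. This relation is invariant under rotation. A $(k,d)$-coloring of $G$ is the same as a homomorphism $G\to K_{k/d}$. Composing homomorphisms, we see that $G\to H$ implies $\chi_c(G)\le\chi_c(H)$; in particular $\chi_c$ does not increase on passing to a subgraph.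

\begin{lemma}\label{lem:cliques}
Let $k\ge2d\ge2$ and $p\ge2q\ge2$ be integers. \textup{(a)} $\chi_c(K_{k/d})=k/d$. \textup{(b)} If $p/q\le k/d$, then $K_{p/q}\to K_{k/d}$.
\end{lemma}

\begin{proof}
(a) The identity map gives $\chi_c(K_{k/d})\le k/d$. For the converse we first bound independent sets. Let $I$ be a nonempty independent set in $K_{k/d}$; by symmetry let $0\in I$. The other elements of $I$ lie in $\{\pm1,\dots,\pm(d-1)\}$ modulo $k$. This set is covered by the pairs $\{i,i-d\}$, $1\le i\le d-1$, each of which is an edge and so contains at most one element of $I$. Hence $|I|\le d$.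

Let $c$ be an $(a,b)$-coloring of $K_{k/d}$. For each $j\in\mathbb Z_a$ the set of all $y$ with $c(y)\in\{j,\dots,j+b-1\}$ (modulo $a$) is independent, so it has at most $d$ elements. Every $y$ belongs to exactly $b$ of these $a$ sets. Therefore $bk\le ad$, that is, $a/b\ge k/d$.

(b) Let $h(i)=\lfloor ik/p\rfloor$ for $0\le i\le p-1$; then $0\le h(i)\le k-1$. Let $i>j$ with $q\le i-j\le p-q$, and put $m=i-j$. Since $qk\ge pd$,
\[
h(i)-h(j)>\tfrac{mk}{p}-1\ge\tfrac{qk}{p}-1\ge d-1,\qquad
h(i)-h(j)<\tfrac{mk}{p}+1\le k-\tfrac{qk}{p}+1\le k-d+1 .
\]
Hence $d\le h(i)-h(j)\le k-d$.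
\end{proof}

For example, let $m\ge1$. The edges of $K_{(2m+1)/m}$ are the pairs $\{i,i+m\}$. As $m$ and $2m+1$ are coprime, these form a single cycle, so $K_{(2m+1)/m}\cong C_{2m+1}$ and $\chi_c(C_{2m+1})=2+\frac1m$.

If $k/d>2$, that is, $k\ge 2d+1$, then $i\sim i+d\sim i-1$ in $K_{k/d}$ for every $i$. So any two vertices of $K_{k/d}$ are joined by a walk of even length. In particular $K_{k/d}$ is connected, and it is not bipartite, because $0\sim d$.

\section{The construction}

The \emph{categorical product} $F\times K$ has vertex set $V(F)\times V(K)$, with $(x,y)\sim(x',y')$ if and only if $x\sim x'$ and $y\sim y'$. It maps homomorphically to each factor.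

For a graph $F$ and integers $k>2d\ge2$, let $G(F;k,d)$ be the graph $F\times K_{k/d}$ plus a new vertex $v$ joined to all $(x,y)$ with $x\in V(F)$ and $y$ in
\[
N(0)=\{d,d+1,\dots,k-d\},
\]
the neighborhood of $0$ in $K_{k/d}$.

Here is the reason for this choice. The product can be colored through either coordinate. We want $\chi_c(F)=r<r'=k/d$, so the coloring through $F$ is the cheaper one, and it gives $G-v$ the value $r$. The vertex $v$ is attached so that the coloring through $K_{k/d}$ extends to it, with color $0$. On the other hand, the coloring through $F$ repeats all its colors on every layer $V(F)\times\{y\}$, and so $v$ sees all of them. One may hope that, once $v$ is present, the coloring through $K_{k/d}$ cannot be beaten. This is so under mild conditions on $F$.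

\begin{theorem}\label{thm:construction}
Let $n\ge2$ be an integer and $n<k/d\le n+1$. Let $F$ be a connected non-bipartite graph; if $n\ge4$, assume also that $\chi(F)\ge n$ and that every vertex of $F$ lies in a triangle. Put $G=G(F;k,d)$. Then $\chi_c(G)=k/d$. If moreover $\chi_c(F)<k/d$, then $\chi_c(G-v)=\chi_c(F)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:construction}]
Let $n=\lceil r'\rceil-1\ge2$, $r'=k/d$, $r=p/q$ and $F=K_{p/q}$. Then $n<k/d\le n+1$, and $\chi_c(F)=r<k/d$ by Lemma~\ref{lem:cliques}(a). As $r>2$, the graph $F$ is connected and non-bipartite. The hypothesis $\lceil r\rceil\ge n$ gives $r>n-1$. Let $n\ge4$. Then $\chi(F)\ge\chi_c(F)=r>n-1$, so $\chi(F)\ge n$. Also $r>3$, so $p>3q$, and $i,i+q,i+2q$ is a triangle for each $i$. Theorem~\ref{thm:construction} applies.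
\end{proof}

\begin{proof}[Proof of the easy parts of Theorem~\ref{thm:construction}]
The map $(x,y)\mapsto y$, $v\mapsto0$ is a homomorphism $G\to K_{k/d}$, so $\chi_c(G)\le k/d$. The projection $G-v=F\times K_{k/d}\to F$ gives $\chi_c(G-v)\le\chi_c(F)$. Finally, suppose that $\chi_c(F)=p/q<k/d$. There is a homomorphism $h:F\to K_{p/q}\to K_{k/d}$ by Lemma~\ref{lem:cliques}(b), and the injective map $x\mapsto(x,h(x))$ shows that $F$ is a subgraph of $G-v$. Hence $\chi_c(G-v)=\chi_c(F)$.
\end{proof}

What remains, and occupies Sections \ref{sec:example}--\ref{sec:large}, is the bound $\chi_c(G)\ge k/d$.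

\begin{remark}\label{rem:hyp}
(i) For $n\ge3$ the condition $\chi(F)\ge n$ (which for $n=3$ just says that $F$ is not bipartite) cannot be dropped: if $\chi(F)\le n-1$, then $G-v$ has a proper $(n-1)$-coloring, and so $\chi_c(G)\le\chi(G)\le n<k/d$. (ii) For $n=2$, suppose that $F$ is bipartite. Then $G-v$ is bipartite, and by Theorem~\ref{thm:class} the conclusion $\chi_c(G)=k/d$ fails for every $k/d\in(2,3]$ not of the form $2+\frac1m$, such as $8/3$. (iii) The triangles are used only once, for \eqref{eq:steps}: they provide closed walks of lengths $n-1$ and $n+1$ at every vertex.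
\end{remark}

\section{An example: a heptagon and a pentagon}\label{sec:example}

We first explain the idea of the proof in a small case. Take $F=C_7$ and $K_{5/2}$, which is the pentagon $0,2,4,1,3$. Here $v$ is joined to all $(x,2)$ and $(x,3)$. We show $\chi_c(G)\ge 5/2$.

Suppose that $G$ is colored on a circle of length $s<5/2$, with $v$ colored $0$. Write $f_y(x)\in[0,s)$ for the color of $(x,y)$. We would like to read off from this a coloring of the pentagon on the same circle; this is impossible, since $\chi_c(C_5)=5/2$. The obvious candidate $y\mapsto f_y(x_0)$, for a fixed $x_0$, does not work: the vertices $(x_0,y)$ and $(x_0,y')$ are never adjacent. Instead we extract one number from the whole layer $y$, its \emph{minimum}. But colors live on a circle, where minima make no sense, so we first lift the layers to the real line.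

Let $y_i=2+2i$ modulo $5$, so that $y_0,\dots,y_5=2,4,1,3,0,2$ is a walk once around the pentagon. Because of $v$, the function $t_0=f_2$ has values in $[1,s-1]$, an interval of length $s-2<\frac12$. We construct functions $t_i:V(C_7)\to\mathbb R$, $0\le i\le5$, with $t_i\equiv f_{y_i}$ modulo $s$, such that
\begin{equation}\label{eq:ex}
|t_i(x_1)-t_i(x_2)|\le s-2\quad\text{if $x_1,x_2$ have a common neighbor.}
\end{equation}
Given $t_i$ and $x\sim x'$, the vertices $(x',y_i)$ and $(x,y_{i+1})$ are adjacent. So exactly one real number congruent to $f_{y_{i+1}}(x)$ modulo $s$ lies in $[t_i(x')+1,\,t_i(x')+s-1]$. The two neighbors $x'$ of $x$ give the same number: by \eqref{eq:ex} their intervals lie in one interval of length at most $2(s-2)<1<s$. Call this number $t_{i+1}(x)$. If $x_1,x_2$ have a common neighbor $x'$, then $t_{i+1}(x_1)$ and $t_{i+1}(x_2)$ both lie in $[t_i(x')+1,t_i(x')+s-1]$, so \eqref{eq:ex} holds for $t_{i+1}$.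

Let $g_i=\min_x t_i(x)$. Comparing $t_{i+1}$ at a minimizing vertex with $t_i$ at a neighbor, and vice versa, we get
\[
g_i+1\le g_{i+1}\le g_i+s-1 .
\]
Finally, $t_5$ and $t_0$ both represent $f_2$, so $t_5(x)=t_0(x)+m(x)s$ with integers $m(x)$. If $x_1,x_2$ have a common neighbor, then \eqref{eq:ex} for $t_0$ and $t_5$ gives $|m(x_1)-m(x_2)|s\le2(s-2)<s$, so $m(x_1)=m(x_2)$. In an odd cycle one reaches every vertex by steps of two. So $m(x)=m$ is constant, and $g_5=g_0+ms$. Adding up the five steps, we get $5\le ms\le5s-5$. From $s<5/2$ the first inequality gives $m\ge3$, and the second, $(5-m)s\ge5$, gives $m\le2$. This is a contradiction.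

Three features of this argument carry over. Only vertices with a common neighbor are ever compared, so errors do not accumulate. The non-bipartiteness of $F$ makes the integer $m(x)$ constant. And $v$ is used once, to start. What does not carry over is the small number $s-2<\frac12$. We now see how much room there really is.

\section{Tame layers}\label{sec:tame}

From now on let $n,k,d,F,G$ be as in Theorem~\ref{thm:construction}, and suppose, for contradiction, that $G$ has an $(a,b)$-coloring with $s:=a/b<k/d$. Then $2\le s<n+1$. Rotate the colors so that $v$ has color $0$, divide them by $b$, and write $f_y(x)\in[0,s)\cap\frac1b\mathbb Z$ for the resulting color of $(x,y)$. Colors of adjacent vertices have distance at least $1$ on the circle $\mathbb R/s\mathbb Z$. In particular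
\begin{equation}\label{eq:nearv}
f_y(x)\in[1,s-1]\qquad\text{for all }x\in V(F),\ y\in N(0).
\end{equation}
A \emph{lift} of a number $w$ is a real number congruent to $w$ modulo $s$. If $u$ and $w$ have distance at least $1$ on the circle, then exactly one lift of $w$ lies in $[u+1,u+s-1]$: the unique one in $[u,u+s)$.

A lift of $f_y$ is a function $\alpha:V(F)\to\mathbb R$ such that $\alpha(x)$ is a lift of $f_y(x)$ for all $x$. We call $y\in\mathbb Z_k$ \emph{tame} if $f_y$ has a lift $\alpha$ with
\begin{equation}\tag{T}\label{eq:T}
|\alpha(x_1)-\alpha(x_2)|<2\quad\text{whenever }x_1,x_2\text{ have a common neighbor in }F .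
\end{equation}
The number $2$ is the natural threshold. A color $u$ forbids to its neighbors the open interval $(u-1,u+1)$. Two such intervals overlap exactly when their centers differ by less than $2$. In this case a common neighbor cannot have a lift between the two centers, and so it has the same position relative to both. The next lemma makes this precise.

\begin{lemma}\label{lem:follow}
Let $\alpha$ be a lift of $f_y$ satisfying \eqref{eq:T}, and let $y'\sim y$. There is exactly one lift $t$ of $f_{y'}$ with
\[
\alpha(x')+1\le t(x)\le\alpha(x')+s-1\qquad\text{for all }x\sim x'.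
\]
\end{lemma}

\begin{proof}
If $x\sim x'$, then $(x',y)\sim(x,y')$, so there is exactly one lift $t(x,x')$ of $f_{y'}(x)$ in $[\alpha(x')+1,\alpha(x')+s-1]$. We must show that it does not depend on $x'$. Let $x',x''\in N(x)$ and suppose $t(x,x'')=t(x,x')+ms$ with $m\ge1$. Then
\[
\alpha(x')+1+s\le t(x,x')+ms=t(x,x'')\le\alpha(x'')+s-1,
\]
so $\alpha(x'')-\alpha(x')\ge2$. This contradicts \eqref{eq:T}, because $x$ is a common neighbor of $x'$ and $x''$. By symmetry $m\le-1$ is impossible as well. As $F$ has no isolated vertices, this defines $t(x)$ for every $x$.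
\end{proof}

Note that the lemma does not say that $y'$ is tame. If $x_1,x_2$ have a common neighbor, it only confines $t(x_1)$ and $t(x_2)$ to a common interval of length $s-2$, which may be $2$ or more. This will be the issue in Section~\ref{sec:large}.

If both layers are tame, we can compare them globally. The lemma below holds for any choice of lifts satisfying \eqref{eq:T}.

\begin{lemma}\label{lem:compare}
Let $y\sim y'$, and let $\alpha,\beta$ be lifts of $f_y,f_{y'}$ satisfying \eqref{eq:T}. There is an integer $m$ with
\[
\alpha(x)+1\le\beta(x')+ms\le\alpha(x)+s-1\qquad\text{for all }x\sim x'.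
\]
Consequently $\min\alpha+1\le\min\beta+ms\le\min\alpha+s-1$.
\end{lemma}

\begin{proof}
Let $t$ be the lift of $f_{y'}$ given by Lemma~\ref{lem:follow}, and write $t(x')=\beta(x')+m(x')s$ with $m(x')\in\mathbb Z$. Suppose that $x_1',x_2'$ have a common neighbor $x$ and that $m(x_1')>m(x_2')$. Both $t(x_1')$ and $t(x_2')$ lie in $[\alpha(x)+1,\alpha(x)+s-1]$, so $t(x'_1)-t(x_2')\le s-2$ and
\[
\beta(x_1')-\beta(x_2')\le s-2-\bigl(m(x_1')-m(x_2')\bigr)s\le-2,
\]
contradicting \eqref{eq:T}. So $m(\cdot)$ takes the same value at any two vertices with a common neighbor, hence at any two vertices joined by a walk of even length. In the connected non-bipartite graph $F$ any two vertices are joined by such a walk: to a walk of odd length prepend a walk to an odd cycle, once around it, and back. So $m(\cdot)$ is constant.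

For the last statement, let $x'$ minimize $\beta$ and let $x\sim x'$; then $\min\beta+ms\ge\alpha(x)+1\ge\min\alpha+1$. Let $x$ minimize $\alpha$ and let $x'\sim x$; then $\min\beta+ms\le\beta(x')+ms\le\min\alpha+s-1$.
\end{proof}

\begin{lemma}\label{lem:reduce}
It is impossible that every $y\in\mathbb Z_k$ is tame.
\end{lemma}

\begin{proof}
If it were so, we could choose for each $y$ a lift of $f_y$ satisfying \eqref{eq:T} and let $g(y)$ be its minimum. The numbers $b\,g(y)$ are integers. By Lemma~\ref{lem:compare}, for $y\sim y'$ the difference $b\,g(y')-b\,g(y)$ is congruent modulo $a=bs$ to an element of $[b,a-b]$. So the numbers $b\,g(y)$, reduced modulo $a$, form an $(a,b)$-coloring of $K_{k/d}$ with $a/b<k/d$, contrary to Lemma~\ref{lem:cliques}(a).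
\end{proof}

Theorem~\ref{thm:construction} will therefore follow once we show that \emph{every $y\in\mathbb Z_k$ is tame}. This is the only place where the remaining hypotheses enter.

\section{All layers are tame: circles shorter than four}\label{sec:small}

Let $n\le3$. Then $s<k/d\le4$, so $s-2<2$. The vertex $d\in N(0)$ is tame, because by \eqref{eq:nearv} the function $f_d$ has all its values in $[1,s-1]$, an interval of length $s-2<2$.

If $y$ is tame and $y'\sim y$, then $y'$ is tame. Indeed, let $\alpha$ be a lift of $f_y$ satisfying \eqref{eq:T}, and let $t$ be the lift of $f_{y'}$ from Lemma~\ref{lem:follow}. If $x_1,x_2$ have a common neighbor $x'$, then $t(x_1),t(x_2)$ lie in $[\alpha(x')+1,\alpha(x')+s-1]$, so they differ by at most $s-2<2$.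

Since $k/d>2$, the graph $K_{k/d}$ is connected, and hence every $y$ is tame. With Lemma~\ref{lem:reduce} this proves Theorem~\ref{thm:construction} for $n\le3$.

\section{All layers are tame: longer circles}\label{sec:large}

Let $n\ge4$. Now the interval in Lemma~\ref{lem:follow} can have length $s-2\ge2$, and Lemma~\ref{lem:follow} alone no longer passes tameness from one layer to its neighbors. The remedy is to use many tame layers at once. A vertex $(x,y')$ is confined by the colors of $(x',y)$ for \emph{all} $y\sim y'$. If $n-1$ pairwise adjacent tame layers $y$ are available, their forbidden intervals should cover most of the circle and leave only a short arc.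

We call an $n$-clique of $K_{k/d}$ \emph{good} if all its members are tame. We find one good clique with the help of $v$, show that exchanging one vertex of a good clique gives a good clique, and then rotate the clique through $\mathbb Z_k$ by such exchanges. Recall that $s<n+1$ and $k\ge nd+1$, since $n<k/d$.

\subsection{A first good clique}

Let $Z_u=\{u,u+d,\dots,u+(n-1)d\}\subset\mathbb Z_k$ for $u\in\mathbb Z_k$. This is an $n$-clique because $k\ge nd$.

\begin{lemma}\label{lem:first}
The clique $Z_0=\{0,d,\dots,(n-1)d\}$ is good.
\end{lemma}

\begin{proof}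
For $1\le j\le n-1$ we have $jd\in N(0)$, so $f_{jd}(x)\in[1,s-1]$ by \eqref{eq:nearv}. As $s-1<n$, we may put
\[
c_x(j)=\lfloor f_{jd}(x)\rfloor\in\{1,\dots,n-1\}.
\]
If $x\sim x'$ and $i\ne j$, then $(x,id)\sim(x',jd)$, and hence $c_x(i)\ne c_{x'}(j)$: otherwise the two colors would differ by less than $1$. So $(x,j)\mapsto c_x(j)$ is a proper $(n-1)$-coloring of $F\times K_{n-1}$. We claim that \emph{there is a permutation $\pi$ of $\{1,\dots,n-1\}$ with $c_x=\pi$ for all $x$} (compare Greenwell and Lov\'asz \cite{GL}).

Suppose first that $c_x$ is a bijection for some $x$, and let $x'\sim x$. For each $j$ the value $c_{x'}(j)$ is not in $\{c_x(i):i\ne j\}$, so $c_{x'}(j)=c_x(j)$. Thus $c_{x'}=c_x$, and since $F$ is connected, all $c_x$ equal the same permutation. Suppose now that no $c_x$ is a bijection. Then for each $x$ there is a color $h(x)=c_x(i)=c_x(i')$ with $i\ne i'$. If $x'\sim x$, then $c_{x'}$ never takes the value $h(x)$, since $c_{x'}(j)=h(x)$ would force both $j=i$ and $j=i'$. As $h(x')$ is a value of $c_{x'}$, we get $h(x')\ne h(x)$. So $h$ is a proper $(n-1)$-coloring of $F$, contradicting $\chi(F)\ge n$.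 This proves the claim.

Let $y_i=\pi^{-1}(i)d$ for $1\le i\le n-1$. By the claim, $f_{y_i}$ has all its values in $[i,i+1)$. In particular $f_{y_i}$ itself satisfies \eqref{eq:T}, and $d,2d,\dots,(n-1)d$ are tame.

It remains to treat $0$, which is adjacent to all $y_i$. Let $t$ be the lift of $f_0$ obtained from Lemma~\ref{lem:follow} with $y=y_{n-1}$, $\alpha=f_{y_{n-1}}$ and $y'=0$. Let $x\sim x'$ and put $a_i=f_{y_i}(x')\in[i,i+1)$. Then $a_{n-1}+1\le t(x)\le a_{n-1}+s-1$. Moreover, since $(x,0)\sim(x',y_i)$, the number $t(x)$ has distance at least $1$ from each of the points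
\[
a_1+s<a_2+s<\dots<a_{n-1}+s,
\]
and consecutive points in this list differ by less than $2$. A point of an interval of length less than $2$ is at distance less than $1$ from one of its ends. Hence $t(x)$ is not in $[a_1+s,a_{n-1}+s]$, so $t(x)<a_1+s$, and then
\[
t(x)\in[a_{n-1}+1,\,a_1+s-1]\subset[n,s+1).
\]
The last interval does not depend on $x$, and its length is $s+1-n<2$. So $t$ satisfies \eqref{eq:T}, and $0$ is tame.
\end{proof}

\subsection{The order inside a good clique}

For an arbitrary good clique we no longer have $v$ to localize the colors. Instead, we use that the minima of its $n$ lifted layers are pairwise at distance at least $1$ on a circle of length less than $n+1$. This leaves little freedom, not only for the minima: the following lemma expresses it at every single vertex $x$ of $F$.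

\begin{lemma}\label{lem:order}
Let $Z$ be a good clique. One can label $Z=\{z_0,\dots,z_{n-1}\}$ and choose lifts $\varphi_i$ of $f_{z_i}$ $(0\le i\le n-1)$ satisfying \eqref{eq:T} so that, with $z_{i+n}=z_i$ and $\varphi_{i+n}=\varphi_i+s$ for all $i\in\mathbb Z$,
\begin{equation}\label{eq:steps}
0<n+1-s\le \varphi_{i+1}(x)-\varphi_i(x)\le s-n+1<2\qquad(x\in V(F),\ i\in\mathbb Z).
\end{equation}
\end{lemma}

\begin{proof}
Choose for each $z\in Z$ a lift of $f_z$ satisfying \eqref{eq:T}. By Lemma~\ref{lem:compare} the minima of these lifts are pairwise at distance at least $1$ on the circle, hence distinct modulo $s$. Adding multiples of $s$ to the lifts, which preserves \eqref{eq:T}, and labeling $Z$ suitably, we obtain lifts $\varphi_i$ of $f_{z_i}$ whose minima $g_i$ satisfy $g_0<g_1<\dots<g_{n-1}<g_0+s$.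

Let $0\le i<j\le n-1$, and let $m$ be the integer of Lemma~\ref{lem:compare} for $\alpha=\varphi_i$, $\beta=\varphi_j$. Both $g_j-g_i$ and $g_j-g_i+ms$ lie in $(0,s)$, so $m=0$ and
\[
\varphi_i(x)+1\le \varphi_j(x')\le \varphi_i(x)+s-1\qquad\text{for all }x\sim x' .
\]
Now extend the indices to $\mathbb Z$. The left inequality for $j=i+1$ shows
\begin{equation}\label{eq:onestep}
\varphi_{i+1}(x')\ge \varphi_i(x)+1\qquad\text{for all }x\sim x'
\end{equation}
when $0\le i\le n-2$. For $i=n-1$, relation \eqref{eq:onestep} reads $\varphi_0(x')+s\ge \varphi_{n-1}(x)+1$, which is the right inequality for the pair of indices $0,n-1$, with $x$ and $x'$ interchanged. By periodicity \eqref{eq:onestep} holds for all $i\in\mathbb Z$. Iterating it along a closed walk gives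
\begin{equation}\label{eq:walk}
\varphi_{i+\ell}(x)\ge \varphi_i(x)+\ell\qquad\text{if $F$ has a closed walk of length $\ell$ at $x$.}
\end{equation}
As $x$ lies in a triangle, there are closed walks at $x$ of every length $\ell\ge2$: combine walks around the triangle with walks back and forth along an edge. With $\ell=n+1$, \eqref{eq:walk} says $\varphi_{i+1}(x)+s=\varphi_{i+n+1}(x)\ge \varphi_i(x)+n+1$. With $\ell=n-1$, applied from index $i+1$, it says $\varphi_i(x)+s=\varphi_{i+n}(x)\ge \varphi_{i+1}(x)+n-1$. These are the middle inequalities in \eqref{eq:steps}. The outer ones hold because $s<n+1$.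
\end{proof}

So at each $x'$ the sequence $\varphi_i(x')$, $i\in\mathbb Z$, increases in steps of length less than $2$. If one residue class of indices modulo $n$ is removed, the only gaps that can have length $2$ or more are those around the removed points, and they are shorter than $4$. Removing the forbidden unit length at both ends leaves less than $2$. This is what tameness requires.

\subsection{Exchanging one vertex}

\begin{lemma}\label{lem:exchange}
Let $Z$ be a good clique, $z\in Z$, and let $Z'=(Z\setminus\{z\})\cup\{z'\}$ be an $n$-clique. Then $Z'$ is good.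
\end{lemma}

\begin{proof}
We must show that $z'$ is tame. If $z'=z$, there is nothing to prove. Use the notation of Lemma~\ref{lem:order}, and let $z=z_j$. Then $z'\sim z_i$ for all $i\not\equiv j\pmod n$. Let $t$ be the lift of $f_{z'}$ obtained from Lemma~\ref{lem:follow} with $y=z_{j-1}$, $\alpha=\varphi_{j-1}$ and $y'=z'$. For all $x\sim x'$,
\[
\varphi_{j-1}(x')+1\le t(x)\le \varphi_{j-1}(x')+s-1=\varphi_{j+n-1}(x')-1 .
\]
Also, $(x,z')\sim(x',z_i)$ for $i\not\equiv j\pmod n$, so $t(x)$ has distance at least $1$ from each of the points
\[
\varphi_{j+1}(x')<\varphi_{j+2}(x')<\dots<\varphi_{j+n-1}(x'),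
\]
whose consecutive differences are less than $2$ by \eqref{eq:steps}. As in the proof of Lemma~\ref{lem:first}, $t(x)$ cannot lie in $[\varphi_{j+1}(x'),\varphi_{j+n-1}(x')]$. Hence $t(x)<\varphi_{j+1}(x')$, and then
\[
\varphi_{j-1}(x')+1\le t(x)\le \varphi_{j+1}(x')-1 .
\]
By \eqref{eq:steps} this interval has length at most $2(s-n+1)-2=2(s-n)<2$. It depends only on $x'$. So if $x_1,x_2$ have a common neighbor $x'$, then $|t(x_1)-t(x_2)|<2$, and $z'$ is tame.
\end{proof}

\subsection{Rotating the clique}

\begin{proof}[End of the proof of Theorem~\ref{thm:construction}]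
We pass from $Z_u$ to $Z_{u+1}$ by replacing, one at a time and in this order, the elements $u+(n-1)d,\ u+(n-2)d,\ \dots,\ u$ by their successors. After $m$ replacements, $0\le m\le n$, the set consists of the $u+jd$ with $0\le j<n-m$ and the $u+jd+1$ with $n-m\le j\le n-1$. Its cyclic gaps are $d$ or $d+1$, apart from the last one, from the element with $j=n-1$ around to the element with $j=0$. The last gap is $k-(n-1)d$ if $m\in\{0,n\}$, and $k-(n-1)d-1$ otherwise. Since $k\ge nd+1$, all gaps are at least $d$, so every set on the way is an $n$-clique. This is where the strict inequality $k/d>n$ is needed: for $k=nd$ there would be no room to move.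

By Lemmas \ref{lem:first} and \ref{lem:exchange}, $Z_0$ and then all $Z_u$ are good. Since $y\in Z_y$, every $y\in\mathbb Z_k$ is tame, contrary to Lemma~\ref{lem:reduce}. Hence $\chi_c(G)\ge k/d$. This completes the proof of Theorem~\ref{thm:construction}, and with it that of Theorem~\ref{thm:answer}.
\end{proof}

\section{All pairs}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Sufficiency.} In case (1), write $r=p/q$ and take $K_{p/q}$ plus an isolated vertex $v$. Case (2) is Theorem~\ref{thm:answer}. In case (3), take $G=C_{2m+1}$ and any vertex $v$: then $\chi_c(G)=2+\frac1m$, and $G-v$ is a path.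

\emph{Necessity.} Clearly $2\le r\le r'$. If $r=r'$, we are in case (1); so let $r<r'$. If $r>2$, then both graphs have edges, and \eqref{eq:ceil} gives $\lceil r\rceil=\chi(G-v)\ge\chi(G)-1=\lceil r'\rceil-1$, which is (2).

Let $r=2<r'$. Then $G-v$ is bipartite and $G$ is not. Let $2m+1$ be the length of a shortest odd cycle of $G$. Since $G$ contains $C_{2m+1}$, we have $\chi_c(G)\ge2+\frac1m$. We construct a homomorphism $G\to C_{2m+1}$, which gives equality. The idea is to wrap $G-v$ around the cycle according to the distance from one side of the neighborhood of $v$, and to stop shortly before closing up.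

Let $(A,B)$ be a bipartition of $G-v$, and let $N_A=N(v)\cap A$, $N_B=N(v)\cap B$. For a vertex $u$ of $G-v$ let $\rho(u)$ be its distance in $G-v$ from $N_A$, with $\rho(u)=\infty$ if there is no path from $u$ to $N_A$. Finite values of $\rho$ are even on $A$ and odd on $B$. If $u\in N_B$, then $\rho(u)\ge2m-1$: otherwise a shortest path from $u$ to $N_A$, closed up through $v$, would be a closed walk of odd length $\rho(u)+2<2m+1$, and such a walk contains an odd cycle of at most this length.

Let $c_0,\dots,c_{2m}$ be the vertices of $C_{2m+1}$ in cyclic order. Map $v\mapsto c_0$ and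
\[
u\mapsto c_{1+\min(\rho(u),\,2m-2)}\quad(u\in A),\qquad
u\mapsto c_{1+\min(\rho(u),\,2m-1)}\quad(u\in B).
\]
Vertices of $N_A$ go to $c_1$ and vertices of $N_B$ go to $c_{2m}$, and both are adjacent to $c_0$. Let $uw$ be an edge with $u\in A$, $w\in B$. Then either $\rho(u)=\rho(w)=\infty$, and the images are $c_{2m-1},c_{2m}$; or both values are finite and $\rho(w)=\rho(u)\pm1$, by parity. In the latter case, if $\rho(u)\le2m-2$, then $\rho(w)\le2m-1$, and the images are $c_{1+\rho(u)}$ and $c_{1+\rho(w)}$, whose indices differ by exactly $1$. Otherwise $\rho(u)\ge2m$, because $\rho(u)$ is even; then $\rho(w)\ge2m-1$, and the images are $c_{2m-1},c_{2m}$. So the map is a homomorphism, and $r'=2+\frac1m$, which is (3).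
\end{proof}

\begin{thebibliography}{9}
\bibitem{GL} Greenwell and Lov\'asz, 1974.
\bibitem{survey} \emph{Circular Chromatic Number: A Survey}, \texttt{https://github.com/Mael-Guiraud/Latency}.
\end{thebibliography}
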